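# Pivots of tournaments and the entrywise domination of $DD^T$

## The pivot of a tournament at a vertex

Everything in this lecture turns on one operation on tournaments. Fix $n\ge 1$ and the vertex set $\{1,\dots,n\}$. A matrix $X$ is skew-symmetric if $X^T=-X$; its diagonal is then zero.

**Definition (tournament).** A *tournament* is an $n\times n$ skew-symmetric matrix $T$ with $T_{xy}=\pm1$ for all $x\ne y$. We write $x<_Ty$, and say that $x$ is below $y$, if $T_{xy}=-1$. The tournament is *transitive* if $<_T$ is a linear order. A *cyclic triple* consists of three vertices with $x<_Ty<_Tz<_Tx$.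

For distinct $x,y$ exactly one of $x<_Ty$, $y<_Tx$ holds. So a tournament that is not transitive has a cyclic triple: there are $x<_Ty<_Tz$ for which $x<_Tz$ fails, we have $x\ne z$ because $x<_Ty$ and $y<_Tx$ exclude each other, and therefore $z<_Tx$. Conversely, a linear order has no cyclic triple.

**Definition (pivot).** For a tournament $T$ and a vertex $v$, the *pivot* of $T$ at $v$ is the matrix $T^v$ with
$$T^v_{xy}=\begin{cases}T_{xv}&\text{if } x,y,v\text{ are distinct and }T_{xv}=T_{vy},\\ T_{xy}&\text{otherwise.}\end{cases}\tag{1}$$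

In words: whenever $x<_Tv<_Ty$, we put $x$ below $y$, and all other pairs keep their direction. In particular all arcs at $v$ are unchanged.

The matrix $T^v$ is again a tournament. If $T_{xv}=T_{vy}$, then $T_{yv}=-T_{vy}=-T_{xv}=T_{vx}$, so the first line of (1) also applies to $(y,x)$, and it gives $T^v_{yx}=T_{yv}=-T_{xv}=-T^v_{xy}$. If the first line does not apply to $(x,y)$, then by the same computation it does not apply to $(y,x)$, and skew-symmetry is inherited from $T$.

**Example.** Let $n=3$ and $1<_T2<_T3<_T1$. For the pivot at $1$ we have $3<_T1<_T2$, so $3$ is put below $2$, and $T^1$ is the linear order $3,1,2$ (written from bottom to top). By rotation, $T^v$ is a linear order with $v$ in the middle, for each $v$.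

**Fixed tournaments.** If $T$ is transitive, then $T_{xv}=T_{vy}$ already forces $T_{xy}=T_{xv}$, so $T^v=T$ for all $v$. If $T$ has a cyclic triple $i<_Tk<_Tj<_Ti$, then $j<_Ti<_Tk$, so the pivot at $i$ puts $j$ below $k$, whereas $k<_Tj$; hence $T^i\ne T$. So the transitive tournaments are exactly those fixed by all pivots.

The pivot is a tool for moving from an arbitrary tournament toward transitive ones. We shall show that, if the pivot vertex is chosen at random, certain counts attached to pairs of vertices do not go up on average. That is what is needed for a statement about matrices of the form $DD^T$.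

## The matrices $DD^T$, the set $\mathcal C$, and a weighted theorem

Let $A$ be the $n\times n$ skew-symmetric matrix with $A_{ij}=-1$ for $i<j$, so $A_{ij}=1$ for $i>j$, and let $B=AA^T$. Let $\mathcal C$ be the convex hull of the matrices $PBP^T$, where $P$ ranges over all $n\times n$ permutation matrices. The following conjecture has as its source "Crossing Numbers of Graphs with Rotation Systems" (https://typeset.io/pdf/crossing-numbers-of-graphs-with-rotation-systems-1uqorngxc1.pdf).

**Conjecture.** If $D$ is an $n\times n$ skew-symmetric matrix with entries from $[-1,1]$, then there exists an $n\times n$ matrix $F$ with non-negative entries so that $DD^T+F\in\mathcal C$.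

The conjecture is true for all $n\ge1$. We prove a version with weights. Inequalities between matrices are entrywise throughout. For $c\in\mathbb R^n_{\ge0}$ and an $n\times n$ matrix $D$ put
$$M_c(D)=D\,\mathrm{diag}(c)\,D^T,\qquad M_c(D)_{ij}=\sum_kc_kD_{ik}D_{jk}.$$

To see where tournaments enter, let $P$ be a permutation matrix with $P_{x,\pi(x)}=1$. Then $(PAP^T)_{xy}=\sum_{a,b}P_{xa}A_{ab}P_{yb}=A_{\pi(x)\pi(y)}$, which is $-1$ if and only if $\pi(x)<\pi(y)$. So $PAP^T$ is the linear order in which $x$ has rank $\pi(x)$, and the transitive tournaments are exactly the matrices $PAP^T$. Moreover $(PAP^T)(PAP^T)^T=PAA^TP^T=PBP^T$. Hence, if we put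
$$\mathcal C_c=\mathrm{conv}\{M_c(T):T\text{ transitive}\},$$
then $\mathcal C_{(1,\dots,1)}=\mathcal C$.

**Theorem 1.** Let $c\in\mathbb R^n_{\ge0}$ and let $D$ be an $n\times n$ skew-symmetric matrix with entries in $[-1,1]$. Then there is a matrix $F\ge0$ with $D\,\mathrm{diag}(c)D^T+F\in\mathcal C_c$. In particular ($c\equiv1$) the conjecture holds.

You may read $c\equiv1$ everywhere on a first pass. Put $s=\sum_kc_k$. For a tournament $T$, distinct $i,j$, and $k\ne i,j$, let
$$\delta^{ij}_k(T)=\begin{cases}1&\text{if }T_{ik}\ne T_{jk},\\0&\text{otherwise,}\end{cases}\qquad \Delta_{ij}(T)=\sum_{k\ne i,j}c_k\,\delta^{ij}_k(T).$$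
Both are symmetric in $i,j$. For $k\neq i,j$ we have $T_{ik}T_{jk}=1-2\delta^{ij}_k(T)$, while the terms $k=i$ and $k=j$ of $M_c(T)_{ij}$ vanish because $T_{ii}=T_{jj}=0$. Therefore
$$M_c(T)_{ii}=s-c_i,\qquad M_c(T)_{ij}=s-c_i-c_j-2\Delta_{ij}(T)\quad(i\ne j).\tag{2}$$
So the diagonal is the same for all tournaments, and large off-diagonal entries mean small $\Delta_{ij}$. If $T$ is transitive with ranks $\pi$ and $c\equiv1$, then $T_{ik}\neq T_{jk}$ exactly when $k$ lies strictly between $i$ and $j$, so $\Delta_{ij}(T)=|\pi(i)-\pi(j)|-1$.

## Orders one, two and three by hand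

Take $c\equiv 1$ in this section. For $n=1$ all matrices are zero. For $n=2$ let $D_{12}=d$. Then $DD^T=d^2I$ and $\mathcal C=\{I\}$, so $F=(1-d^2)I$ works.

For $n=3$ we have
$$B=\begin{pmatrix}2&1&-1\\1&2&1\\-1&1&2\end{pmatrix}.$$
For a linear order with middle vertex $m$, the pair of the other two vertices has entry $-1$ and the other two pairs have entry $1$. So a point of $\mathcal C$ has diagonal $2$ and off-diagonal entries $M_{12}=1-2p_3$, $M_{13}=1-2p_2$, $M_{23}=1-2p_1$ with $p$ a probability vector. Equivalently, $\mathcal C$ consists of the symmetric matrices with diagonal $2$ whose three off-diagonal entries are at most $1$ and add up to $1$.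

Now let $D_{12}=a$, $D_{13}=b$, $D_{23}=e$. Then
$$(DD^T)_{12}=be,\qquad(DD^T)_{13}=-ae,\qquad(DD^T)_{23}=ab,$$
and the diagonal entries are at most $2$. The sum $be-ae+ab$ is affine in each variable separately, so its maximum over $[-1,1]^3$ is attained at a vertex of the cube. There the three summands are $\pm1$ with product $-a^2b^2e^2=-1$, so one or three of them equal $-1$, and the sum is $1$ or $-3$. Hence the three numbers are each at most $1$ and have sum at most $1$. Call them $t_1,t_2,t_3$. As $\lambda$ goes from $0$ to $1$, the sum of the numbers $t_r+\lambda(1-t_r)$ goes continuously from at most $1$ up to $3$, and each of them stays at most $1$. At some $\lambda$ the sum is $1$, which gives a point of $\mathcal C$ above $DD^T$.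

Two things are worth keeping from this computation: the extreme case was that of entries $\pm1$, and the sum $-3$ belongs to the cyclic tournaments.

## Rounding $D$ to a random tournament

**Step 1. Reduction to tournaments.** The purpose of this step is to show that $M_c(D)$ lies below an average of matrices $M_c(T)$ with $T$ a tournament, for every $c\ge0$.

Let $T$ be a random tournament whose entries $T_{xy}$, $x<y$, are independent, take the values $\pm1$, and satisfy $\mathbb E\,T_{xy}=D_{xy}$; that is, $T_{xy}=1$ with probability $(1+D_{xy})/2$. Put $T_{yx}=-T_{xy}$, so that $\mathbb E\,T_{xy}=D_{xy}$ for all $x,y$.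

Let $i\ne j$. For $k\notin\{i,j\}$ the unordered pairs $\{i,k\}$ and $\{j,k\}$ are different, so $T_{ik}$ and $T_{jk}$ are independent and $\mathbb E\,T_{ik}T_{jk}=D_{ik}D_{jk}$. For $k\in\{i,j\}$ both $T_{ik}T_{jk}$ and $D_{ik}D_{jk}$ vanish, because one factor is a diagonal entry. Hence $\mathbb E\,M_c(T)_{ij}=M_c(D)_{ij}$. On the diagonal,
$$\mathbb E\,M_c(T)_{ii}=\sum_{k\ne i}c_k\ \ge\ \sum_kc_kD_{ik}^2=M_c(D)_{ii}.$$
Altogether
$$M_c(D)\le\mathbb E\,M_c(T).\tag{3}$$

It remains to dominate $M_c(T)$, for each tournament $T$, by a point of $\mathcal C_c$.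

## A tournament on four vertices that no single linear order dominates

The first thing to try is to repair $T$ into one linear order $S$ with $M_c(S)\ge M_c(T)$, say by pivoting at a well-chosen vertex. By (2) this asks for $\Delta_{ij}(S)\le\Delta_{ij}(T)$ for all pairs. It works for $n=3$, since the cyclic tournament has all off-diagonal entries $-1$. It breaks at $n=4$.

Take $c\equiv1$ and let $T$ be given by $1<_T2<_T3<_T1$ together with $1,2,3<_T4$. For the pair $\{1,2\}$: vertex $3$ separates ($T_{13}=1$, $T_{23}=-1$) and vertex $4$ does not, so $\Delta_{12}=1$. For $\{1,4\}$: vertex $2$ separates ($T_{12}=-1$, $T_{42}=1$) and vertex $3$ does not ($T_{13}=T_{43}=1$), so $\Delta_{14}=1$. By the rotation of $1,2,3$, all six $\Delta_{ij}(T)$ equal $1$. But in every linear order on four vertices the lowest and the highest vertex have $\Delta=2$. So no single order dominates $T$, and a true average over several orders is needed. The average has to depend on $T$: a transitive $T$ has pairs with $\Delta_{ij}(T)=0$, and an average of orders in which such a pair is not always adjacent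 violates $\Delta_{ij}\le0$.

What do the four pivots do here? They give
$$T^1:\ 3,1,2,4\qquad T^2:\ 1,2,3,4\qquad T^3:\ 2,3,1,4\qquad T^4=T,$$
where the orders are written from bottom to top. (For $T^1$: $3$ is the only vertex below $1$, and $2,4$ are above it, so $3$ goes below $2$ and below $4$; the others follow by rotation; nothing lies above $4$, so the pivot at $4$ changes nothing.) The pivot at $1$ alone raises $\Delta_{34}$ from $1$ to $2$. But the values of $\Delta_{34}$ at $T^1,T^2,T^3,T^4$ are $2,0,1,1$, with average $1=\Delta_{34}(T)$. The values of $\Delta_{12}$ are $0,0,1,1$, with average $\tfrac12\le1$. So the pivots at different vertices compensate one another.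

One can see how. For the pair $\{3,4\}$, the vertex $k=2$ does not separate in $T$, but it does in $T^1$. On the other hand, the vertex $1$ separates $3$ and $4$ in $T$ but not in $T^2$. So the loss from "pivot at $1$, look at $2$" is paid for by the gain from "pivot at $2$, look at $1$". This exchange of the pivot vertex and the observed vertex is the point of the next proof.

## No pair count increases under a random pivot

From here until the end of Step 5, assume that all $c_k>0$. Choose the pivot vertex $v$ with probability $c_v/s$.

**Lemma 2.** For every tournament $T$ and all $i\ne j$: $\ \sum_vc_v\,\Delta_{ij}(T^v)\le s\,\Delta_{ij}(T)$.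

**Step 2. Proof of Lemma 2.** The purpose is to compare both sides term by term, except that terms with $v$ and $k$ exchanged are grouped together. Fix $i\ne j$ and write $\delta_k=\delta^{ij}_k$. The left side is
$$\sum_v\sum_{k\ne i,j}c_vc_k\,\delta_k(T^v).$$
We split the terms according to the position of $v$.

**(a) The terms $v=k$.** Arcs at $k$ are unchanged in $T^k$, so $T^k_{ik}=T_{ik}$ and $T^k_{jk}=T_{jk}$, and $\delta_k(T^k)=\delta_k(T)$.

**(b) The terms $v\in\{i,j\}$.** Here $\delta_k(T^v)\le\delta_k(T)$. By symmetry in $i,j$ let $v=i$. The arc between $i$ and $k$ is at the pivot vertex, so $T^i_{ik}=T_{ik}$. If $T_{ji}=T_{ik}$, then (1) gives $T^i_{jk}=T_{ji}=T_{ik}=T^i_{ik}$, so $\delta_k(T^i)=0\le\delta_k(T)$. If $T_{ji}\ne T_{ik}$, then $T^i_{jk}=T_{jk}$, so $\delta_k(T^i)=\delta_k(T)$.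

**(c) The terms $v,k\notin\{i,j\}$, $v\ne k$.** We claim
$$\delta_k(T^v)+\delta_v(T^k)\le\delta_k(T)+\delta_v(T).\tag{4}$$

If the right side is $2$, there is nothing to prove.

If the right side is $0$, then $T_{iv}=T_{jv}$ and $T_{ik}=T_{jk}$. By (1), $T^v_{ik}$ is computed from $(T_{iv},T_{vk},T_{ik})$ by the same rule by which $T^v_{jk}$ is computed from $(T_{jv},T_{vk},T_{jk})$, and these triples are equal. So $T^v_{ik}=T^v_{jk}$ and $\delta_k(T^v)=0$. Exchanging $k$ and $v$ gives $\delta_v(T^k)=0$.

Let the right side be $1$. Since (4) is symmetric in $k,v$, we may assume $\delta_v(T)=1$ and $\delta_k(T)=0$. Put $a=T_{ik}=T_{jk}$ and $b=T_{vk}$. The entries $T_{iv},T_{jv}$ differ, so exactly one of them equals $b$; by symmetry in $i,j$ let $T_{iv}=b$ and $T_{jv}=-b$.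

First pivot at $v$. Since $T_{iv}=b=T_{vk}$, we get $T^v_{ik}=b$. Since $T_{jv}=-b\ne T_{vk}$, we get $T^v_{jk}=T_{jk}=a$. So $\delta_k(T^v)=1$ if and only if $a\ne b$.

Now pivot at $k$, and note $T_{kv}=-b$. If $a=-b$, then $T_{ik}=T_{jk}=T_{kv}$, so $T^k_{iv}=T^k_{jv}=a$ and $\delta_v(T^k)=0$. If $a=b$, then $T_{ik}=T_{jk}\ne T_{kv}$, so $T^k_{iv}=T_{iv}$ and $T^k_{jv}=T_{jv}$, and $\delta_v(T^k)=\delta_v(T)=1$.

So for $a=-b$ the left side of (4) is $1+0$, and for $a=b$ it is $0+1$. In both cases it is exactly $1$, and (4) is proved.

**Summation.** Multiply (4) by $c_vc_k$ and sum over unordered pairs $\{k,v\}$ of distinct vertices outside $\{i,j\}$. On the right, each $\delta_k(T)$ is collected with total weight $c_k\sum_{v\notin\{i,j,k\}}c_v$. Adding (a) with weights $c_k^2$ and (b) with weights $c_ic_k$ and $c_jc_k$, we obtain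
$$\sum_vc_v\Delta_{ij}(T^v)\le\sum_{k\ne i,j}c_k\,\delta_k(T)\Big[c_k+(c_i+c_j)+\sum_{v\notin\{i,j,k\}}c_v\Big]=s\,\Delta_{ij}(T),$$
because the bracket equals $s$. $\blacksquare$

As a check, take the cyclic tournament with $n=3$. There $\Delta_{12}(T)=c_3$, and $\Delta_{12}(T^v)$ is $c_3$ for $v=3$ and $0$ for $v=1,2$, since $T^v$ has $v$ in the middle. The lemma reads $c_3^2\le(c_1+c_2+c_3)c_3$.

## Strict decrease of $\Phi$ and transitive tournaments

Lemma 2 alone would allow a random pivot to make no progress. We need a quantity that strictly drops as long as $T$ is not transitive. Let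
$$\Phi(T)=\sum_{i<j}c_ic_j\,\Delta_{ij}(T).$$

**Lemma 3.** If $T$ is not transitive, then $\sum_vc_v\,\Phi(T^v)<s\,\Phi(T)$.

**Step 3. Proof of Lemma 3.** The purpose is to find one strict inequality among those used for Lemma 2. Multiplying Lemma 2 by $c_ic_j$ and summing over $i<j$ gives $\le$. Since $T$ is not transitive, there is a cyclic triple, that is, distinct $i,k,j$ with $T_{ik}=T_{kj}=T_{ji}=-1$. Then $T_{jk}=1\ne T_{ik}$, so $\delta^{ij}_k(T)=1$. As $T_{ji}=T_{ik}=-1$, the pivot at $i$ gives $T^i_{jk}=T_{ji}=-1=T_{ik}=T^i_{ik}$, so $\delta^{ij}_k(T^i)=0$. Hence the inequality (b) for the pair $i,j$, with $v=i$ and this $k$, is strict. It enters Lemma 2 with weight $c_ic_k>0$, and the pair $\{i,j\}$ enters $\Phi$ with weight $c_ic_j>0$. $\blacksquare$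

In the four-vertex example, $\Phi(T)=6$, each linear order has $\Phi=4$ (namely $3\cdot0+2\cdot1+1\cdot2$), and $4+4+4+6=18<24=4\cdot6$.

A pivot of a non-transitive tournament need not be transitive (for instance $T^4=T$ above), so one random pivot is not enough. Rather than iterate, we take an optimal distribution and show that a random pivot would improve it if it were not already supported on linear orders.

**Proposition 4.** For every tournament $T$ there is a probability distribution $\mu$ on transitive tournaments with $M_c(T)\le\mathbb E_{S\sim\mu}M_c(S)$, with equality on the diagonal.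

**Step 4. Proof of Proposition 4.** The purpose is to turn the two lemmas into an average over linear orders. Consider all probability distributions $\mu$ on the finite set of all tournaments that satisfy
$$\mathbb E_\mu\Delta_{ij}\le\Delta_{ij}(T)\quad\text{for all }i\ne j.\tag{5}$$
They form a closed subset of a simplex, cut out by finitely many weak linear inequalities, so the set is compact. It contains the point mass at $T$, so it is not empty. The function $\mu\mapsto\mathbb E_\mu\Phi$ is linear, hence continuous. Choose $\mu$ in this set with $\mathbb E_\mu\Phi$ minimal.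

Suppose $\mu(T')>0$ for some non-transitive $T'$. Remove the mass $\mu(T')$ from $T'$ and give the additional mass $\mu(T')c_v/s$ to $T'^v$, for each $v$. (If $T'^v=T'$, some of the mass simply returns.) This is again a probability distribution. The expectation of $\Delta_{ij}$ changes by
$$\frac{\mu(T')}{s}\Big(\sum_vc_v\Delta_{ij}(T'^v)-s\,\Delta_{ij}(T')\Big)\le0$$
by Lemma 2, so (5) still holds. The expectation of $\Phi$ changes by
$$\frac{\mu(T')}{s}\Big(\sum_vc_v\Phi(T'^v)-s\,\Phi(T')\Big)<0$$
by Lemma 3. This contradicts minimality. So $\mu$ is supported on transitive tournaments. By (2), the inequalities (5) say that $M_c(T)_{ij}\le\mathbb E_\mu M_c(S)_{ij}$ for $i\ne j$, and the diagonals agree. $\blacksquare$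

## Proof of Theorem 1, including zero weights

**Step 5. Positive weights.** The purpose is to combine the rounding with Proposition 4. Let $T$ be the random tournament of Step 1. It takes each value $T_0$ with some probability $p_{T_0}$, and Proposition 4 gives a point $M_{T_0}\in\mathcal C_c$ with $M_c(T_0)\le M_{T_0}$. With (3),
$$M_c(D)\le\sum_{T_0}p_{T_0}M_c(T_0)\le\sum_{T_0}p_{T_0}M_{T_0}=:M.$$
Since $\mathcal C_c$ is convex, $M\in\mathcal C_c$. Take $F=M-M_c(D)\ge0$. With $c\equiv1$ this proves the conjecture for every $n\ge1$.

**Step 6. Weights that may vanish.** The purpose is to remove the assumption $c>0$, which was used for the strictness in Lemma 3 and for dividing by $s$. Let $c\ge0$ and choose $c^{(m)}>0$ with $c^{(m)}\to c$. By Step 5, for each $m$ there are convex weights $\lambda^{(m)}_S$, indexed by the transitive tournaments $S$, with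
$$M_{c^{(m)}}(D)\le\sum_S\lambda^{(m)}_S\,M_{c^{(m)}}(S).$$
The vectors $\lambda^{(m)}$ lie in a fixed simplex, so a subsequence converges to convex weights $\lambda$. For a fixed matrix $X$ the map $c\mapsto M_c(X)$ is linear, hence continuous. In the limit, $M_c(D)\le\sum_S\lambda_SM_c(S)\in\mathcal C_c$, and $F$ is the difference. This completes the proof of Theorem 1. $\blacksquare$

## Cyclic triples, equality, and the maximal elements

The function $\Phi$ has a second use: it counts cyclic triples, and this determines when $F=0$ is possible.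

**Theorem 5 (equality and converse).** Let $c>0$, and let $\mathcal K_c$ be the convex hull of all $M_c(D)$, $D$ skew-symmetric with entries in $[-1,1]$.

1. The linear functional $\ell(M)=\sum_{i,j}c_ic_jM_{ij}$ is constant on $\mathcal C_c$. So in Theorem 1 the weighted total $\ell(F)$ does not depend on the choice of $F$. For $c\equiv1$,
$$\sum_{i,j}F_{ij}=\frac{n(n^2-1)}3-\sum_k\Big(\sum_iD_{ik}\Big)^2.$$
2. $M_c(D)\in\mathcal C_c$ (i.e. $F=0$ is possible) if and only if $D=PAP^T$ for some permutation matrix $P$. In that case $F=0$ is the only choice.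
3. The set of maximal elements of $\mathcal K_c$ in the entrywise order is exactly $\mathcal C_c$. So $\mathcal C_c$ is the smallest set $\mathcal S\subseteq\mathcal K_c$ such that every $M_c(D)$, and indeed every element of $\mathcal K_c$, is entrywise dominated by an element of $\mathcal S$. Here "smallest" has two precise senses: $\mathcal C_c$ has this domination property; every $\mathcal S\subseteq\mathcal K_c$ that dominates all elements of $\mathcal K_c$ contains $\mathcal C_c$; and every convex $\mathcal S\subseteq\mathcal K_c$ that dominates all the matrices $M_c(D)$ contains $\mathcal C_c$.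

**Step 7. A formula for $\Phi$.** The purpose is to see that $\Phi$ is minimal exactly at the linear orders. By definition, $\Phi(T)$ is the sum, over triples $\{x,y,z\}$, of $c_xc_yc_z$ times the number of ones among $\delta^{xy}_z,\delta^{yz}_x,\delta^{zx}_y$. Suppose $x<_Ty<_Tz$ and $x<_Tz$. Then $T_{xy}=-1$, $T_{zy}=1$, so $\delta^{zx}_y=1$; $T_{xz}=T_{yz}=-1$, so $\delta^{xy}_z=0$; $T_{yx}=T_{zx}=1$, so $\delta^{yz}_x=0$. So a triple without a cycle contributes exactly one, from its middle vertex. If $x<_Ty<_Tz<_Tx$, then again $T_{xy}=-1\ne1=T_{zy}$, so $\delta^{zx}_y=1$, and by rotation all three equal $1$. Hence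
$$\Phi(T)=\sum_{x<y<z}c_xc_yc_z+2\sum_{\{x,y,z\}\text{ cyclic}}c_xc_yc_z.\tag{6}$$

**Step 8. Item 1.** The purpose is to express $\ell$ through $\Phi$. By (2),
$$\ell(M_c(T))=\sum_ic_i^2(s-c_i)+2\sum_{i<j}c_ic_j(s-c_i-c_j)-4\Phi(T).$$
By (6) and $c>0$, over all tournaments this is maximal exactly at the transitive ones. Call the maximum $\ell^*$. By linearity $\ell=\ell^*$ on all of $\mathcal C_c$, and $\ell(F)=\ell^*-\ell(M_c(D))$ for every admissible $F$.

Let $c\equiv1$ and let $\mathbf 1$ be the all-ones vector. Then $\ell(DD^T)=\mathbf 1^TDD^T\mathbf 1=\lVert D^T\mathbf 1\rVert^2=\sum_k\big(\sum_iD_{ik}\big)^2$. Column $k$ of $A$ has $n-k$ entries $1$ (below the diagonal) and $k-1$ entries $-1$, so its sum is $n+1-2k$, and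
$$\ell^*=\sum_{k=1}^n(n+1-2k)^2=n(n+1)^2-2n(n+1)^2+\frac{2n(n+1)(2n+1)}3=\frac{n(n^2-1)}3.$$
For example, for $n=3$ and a cyclic tournament $D$, all column sums vanish and the total of $F$ is $8$. Directly: $DD^T$ has diagonal $2$ and off-diagonal entries $-1$, with total $0$, and a point of $\mathcal C$ has total $6+2\cdot1=8$.

**Step 9. Item 2.** The purpose is to read off equality from the diagonal and from $\ell$. If $D=PAP^T$, then $M_c(D)\in\mathcal C_c$ by definition. Conversely, let $M_c(D)\in\mathcal C_c$. Every element of $\mathcal C_c$ has $i$-th diagonal entry $\sum_{k\ne i}c_k$, so $\sum_{k\ne i}c_k(1-D_{ik}^2)=0$ for each $i$. All terms are non-negative and all $c_k>0$, so $D_{ik}=\pm1$ for $k\neq i$, and $D$ is a tournament. Since $\ell(M_c(D))=\ell^*$, the tournament $D$ is transitive by Step 8, that is, $D=PAP^T$ for some $P$. In that case any admissible $F$ has $\ell(F)=\ell^*-\ell^*=0$; as $F\ge0$ and all $c_ic_j>0$, it follows that $F=0$.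

**Step 10. Item 3.** The purpose is to show that $\ell$ prevents one point of $\mathcal C_c$ from lying strictly below another. An element of $\mathcal K_c$ is a convex combination of matrices $M_c(D)$. By Theorem 1 each of these is dominated by an element of $\mathcal C_c$, and $\mathcal C_c$ is convex, so every element of $\mathcal K_c$ is dominated by an element of $\mathcal C_c$. Also $\mathcal C_c\subseteq\mathcal K_c$. If $M$ is maximal in $\mathcal K_c$ and $M\le M''\in\mathcal C_c$, then $M=M''\in\mathcal C_c$.

Conversely, let $M\in\mathcal C_c$ and $M\le M'\in\mathcal K_c$. Choose $M''\in\mathcal C_c$ with $M'\le M''$. Then $M''-M\ge0$ and $\ell(M''-M)=\ell^*-\ell^*=0$, so $M''=M$ because all $c_ic_j>0$. From $M\le M'\le M''$ we get $M'=M$. So $M$ is maximal.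

Now let $\mathcal S\subseteq\mathcal K_c$ dominate all of $\mathcal K_c$. An element $M\in\mathcal C_c$ is dominated in $\mathcal K_c$ only by itself, so $M\in\mathcal S$. If $\mathcal S\subseteq\mathcal K_c$ is convex and only the matrices $M_c(D)$ have to be dominated, the same argument shows that all $M_c(PAP^T)$ lie in $\mathcal S$. Their convex hull is $\mathcal C_c$, so $\mathcal C_c\subseteq\mathcal S$. $\blacksquare$

## Maximizing non-negative linear functionals

**Corollary 6 (extremal form).** For all $c\ge0$ and every matrix $W\ge0$, the maximum of $\sum_{i,j}W_{ij}\big(D\,\mathrm{diag}(c)D^T\big)_{ij}$ over skew-symmetric $D$ with entries in $[-1,1]$ is attained at some $D=PAP^T$. In particular ($c\equiv1$), for every non-negative edge-weighting $w$ of $K_n$,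
$$\min_{T\text{ tournament}}\ \sum_{i<j}w_{ij}\,\#\{k\ne i,j:T_{ik}\ne T_{jk}\}=\min_{\pi\in S_n}\ \sum_{i<j}w_{ij}\big(|\pi(i)-\pi(j)|-1\big).$$

**Proof.** By Theorem 1, $M_c(D)\le M$ for some $M\in\mathcal C_c$. Since $W\ge0$, the value at $D$ is at most $\sum_{i,j}W_{ij}M_{ij}$. A linear functional on a convex hull of finitely many points is at most its maximum over these points, so this is at most the value at some $PAP^T$, which is itself an admissible $D$. There are finitely many $P$, so the maximum is attained at one of them.

For the second statement take $c\equiv1$ and let $W$ be symmetric with zero diagonal and $W_{ij}=w_{ij}$. By (2), for a tournament $T$,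
$$\sum_{i,j}W_{ij}(TT^T)_{ij}=2\sum_{i<j}w_{ij}\big(n-2-2\,\#\{k\ne i,j:T_{ik}\ne T_{jk}\}\big).$$
The first part says that the left side, over all admissible $D$ and therefore over all tournaments, is maximal at a transitive one. So the minimum on the left of the claim is attained at a transitive tournament. For the order with ranks $\pi$, the vertices $k$ with $T_{ik}\ne T_{jk}$ are those strictly between $i$ and $j$, and there are $|\pi(i)-\pi(j)|-1$ of them. $\blacksquare$

## Pick's inequality for the spectral norm

Recall that $\lVert D\rVert_2=\max\lVert Dx\rVert$ over unit vectors $x$, that $\lVert D\rVert_2=\lVert D^T\rVert_2$ and $\lVert DD^T\rVert_2=\lVert D\rVert_2^2$ for real $D$, and that the spectral norm of a normal matrix is the largest modulus of its eigenvalues. A real skew-symmetric matrix is normal: $AA^T=-A^2=A^TA$.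

**Corollary 7 (Pick's inequality).** If $D$ is skew-symmetric with entries in $[-1,1]$, then $\lVert D\rVert_2\le\lVert A\rVert_2=\cot\frac{\pi}{2n}$.

**Step 11. The inequality.** The purpose is to reach a non-negative test vector, so that the entrywise order can be used. Let $x$ be a real unit vector with $\lVert D^Tx\rVert=\lVert D\rVert_2$. Let $S$ be a diagonal matrix with diagonal entries $\pm1$ and $Sx\ge0$. The matrix $SDS$ is skew-symmetric with entries in $[-1,1]$ and has the same norm as $D$, and $(SDS)^T(Sx)=SD^Tx$ has the same length as $D^Tx$. So we may replace $D,x$ by $SDS,Sx$ and assume $x\ge0$. By Theorem 1 with $c\equiv1$, there is $M\in\mathcal C$ with $DD^T\le M$. As $x_ix_j\ge0$,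
$$\lVert D\rVert_2^2=x^TDD^Tx\le x^TMx\le\max_Px^TPBP^Tx\le\max_P\lVert PBP^T\rVert_2=\lVert B\rVert_2=\lVert A\rVert_2^2.$$

**Step 12. The value of $\lVert A\rVert_2$.** The purpose is to diagonalize $A$ explicitly. Let $q$ be a complex number with $q^n=-1$; then $q\ne1$. Put $x_j=q^j$ and $\lambda=\frac{q+1}{q-1}$. We show $Ax=\lambda x$.

Rows $r$ and $r+1$ of $A$ differ only in columns $r$ and $r+1$, where row $r+1$ minus row $r$ has entries $1-0=1$ and $0-(-1)=1$. So for $1\le r<n$
$$(Ax)_{r+1}-(Ax)_r=x_r+x_{r+1}=q^r(1+q)=\lambda q^r(q-1)=\lambda(x_{r+1}-x_r).\tag{7}$$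
Row $1$ is $(0,-1,\dots,-1)$ and row $n$ is $(1,\dots,1,0)$, so
$$(Ax)_1+(Ax)_n=x_1-x_n=q-q^n=q+1=\lambda(q-1)=\lambda(x_1+x_n).\tag{8}$$
(For $n=1$ we have $q=-1$, $\lambda=0$, and all terms of (8) are zero.) Summing (7) over $r$ gives $(Ax)_n-(Ax)_1=\lambda(x_n-x_1)$. Subtracting this from (8) gives $2(Ax)_1=2\lambda x_1$. From $(Ax)_1=\lambda x_1$ and (7) we obtain $(Ax)_r=\lambda x_r$ for all $r$, one row after the other.

The solutions are $q=e^{\mathrm i\theta}$ with $\theta=(2k-1)\pi/n$, $k=1,\dots,n$, and
$$\lambda=\frac{e^{\mathrm i\theta}+1}{e^{\mathrm i\theta}-1}=\frac{2\cos(\theta/2)}{2\mathrm i\sin(\theta/2)}=-\mathrm i\cot\frac\theta2 .$$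
Here $\theta/2=(2k-1)\pi/(2n)$ lies in $(0,\pi)$, where the cotangent is strictly decreasing, so these are $n$ distinct eigenvalues, hence all of them. Since $\theta/2$ ranges from $\frac{\pi}{2n}$ to $\pi-\frac{\pi}{2n}$, the largest modulus is $\cot\frac{\pi}{2n}$, and because $A$ is normal this is $\lVert A\rVert_2$. $\blacksquare$
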